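\title{Observability of the wave equation with a real bounded potential: a lower bound $\exp(c\|a\|_\infty^{2/3})$ in several dimensions}

\begin{abstract}
In one space dimension the observability constant of the wave equation $\varphi_{tt}-\Delta\varphi+a(x,t)\varphi=0$ with a real bounded potential is at most $\exp\big(C_0(1+\|a\|_\infty^{1/2})\big)$. We show that this bound fails in every dimension $n\ge2$. For every bounded smooth domain, every open observation set whose closure does not cover the domain, every observation time and every large $M$, there is a smooth real potential with $\|a\|_\infty=M$ whose observability constant is at least $\exp(cM^{2/3})$. The proof builds a rapidly decaying planar solution from a chain of angular modes, joined through the zeros of a complex function, and then corrects the real part of that function explicitly so that the potential is real and bounded.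
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary $\Gamma$, let $\omega\subset\Omega$ be open, let $T>0$ and $Q=\Omega\times(0,T)$. For a real-valued $a\in L^\infty(Q)$ consider the real solutions of
\begin{equation}\label{eq:wave}
\varphi_{tt}-\Delta\varphi+a(x,t)\varphi=0\ \text{ in }Q,\qquad \varphi=0\ \text{ on }\Gamma\times(0,T),\qquad (\varphi,\varphi_t)|_{t=0}=(\varphi^0,\varphi^1),
\end{equation}
with $(\varphi^0,\varphi^1)\in L^2(\Omega)\times H^{-1}(\Omega)$; the notion of solution is recalled in Section~\ref{sec:reduction}. The \emph{observability constant} $C(T,\Omega,\omega,a)\in(0,+\infty]$ is the best constant in the inequality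
\begin{equation}\label{eq:obs}
\|\varphi^0\|_{L^2(\Omega)}^2+\|\varphi^1\|_{H^{-1}(\Omega)}^2\le C(T,\Omega,\omega,a)\int_0^T\!\!\int_\omega|\varphi|^2\,dx\,dt ,
\end{equation}
required for all solutions, with the value $+\infty$ if no finite constant exists. It measures how well a wave can hide from an observer who sees only $\omega$: the constant is large exactly when some solution with data of unit size stays small on $\omega$ during the time $(0,T)$. We ask how fast the constant can grow with $\|a\|_\infty=\|a\|_{L^\infty(Q)}$.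

In one dimension the following is known \cite[(2.23)]{PR}. If $\Omega=(0,l)$, $\omega=(l_1,l_2)\subset(0,l)$ and $T>2\max(l_1,l-l_2)$, then
\begin{equation}\label{eq:half}
C(T,\Omega,\omega,a)\le\exp\big(C_0(1+\|a\|_\infty^{1/2})\big)
\end{equation}
for every real $a\in L^\infty(Q)$, with $C_0$ depending only on $T,l,l_1,l_2$. Combined with a Schauder fixed point argument, this bound gives the exact controllability in $H_0^1(0,l)\times L^2(0,l)$, with controls $f\in L^2(Q)$, of the semilinear equation $u_{tt}-u_{xx}+h(u)=f1_\omega$ for every locally Lipschitz $h$ with $|h(s)|/(|s|\log^2|s|)\to0$ as $|s|\to\infty$ \cite[Theorem~2.3]{PR}. The growth condition matches the exponent $\frac12$: if $\|a\|_\infty\le\varepsilon\log^2R$, then $\exp(C_0\|a\|_\infty^{1/2})\le R^{C_0\sqrt\varepsilon}$, which is sublinear in $R$ for small $\varepsilon$.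

In several dimensions, call $(\Omega,\omega,T)$ \emph{admissible} if $\omega$ is an open neighborhood of $\Gamma$ in $\Omega$ with $\Omega\setminus\overline\omega\neq\emptyset$ and $T>\operatorname{diam}(\Omega\setminus\omega)$. For such triples \eqref{eq:obs} is taken to hold with a finite constant for each fixed $a$, a fact that we do not use. The following question is posed in \cite{PR}: is it true that for every $n\ge2$ and every admissible triple there is a constant $C_0$, depending only on $\Omega,\omega,T$, such that \eqref{eq:half} holds for all real $a\in L^\infty(Q)$?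

One would guess that the answer is yes. The exponent $\frac12$ is the rate of the equation $y''=My$, whose solutions $e^{\pm\sqrt M\,t}$ change by a factor $e^{\sqrt M}$ over a unit length. This rate governs the growth in time of solutions of \eqref{eq:wave} in every dimension (Lemma~\ref{lem:growth}). In one dimension the equation keeps its form when $x$ and $t$ are exchanged, so the same rate governs the variation in space. In the plane, however, the harmonic functions $r^{-k}\cos k\theta$ decay in $r$ at an arbitrarily large rate $k$ with no potential at all, and the guess is wrong.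

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded smooth domain, let $\omega\subset\Omega$ be open with $\Omega\setminus\overline\omega\neq\emptyset$, and let $T>0$. There are $c>0$ and $M_0$, depending on $n,\Omega,\omega,T$, such that for every $M\ge M_0$ there is a real-valued $a\in C^\infty(\overline Q)$, compactly supported in $x$ in $\Omega\setminus\overline\omega$, with
\[
\|a\|_{L^\infty(Q)}=M,\qquad C(T,\Omega,\omega,a)\ge\exp(cM^{2/3}).
\]
\end{theorem}

Every admissible triple satisfies these hypotheses, and $cM^{2/3}>C_0(1+M^{1/2})$ for large $M$, whatever $C_0$ is. So the question has a negative answer for every $n\ge2$ and every admissible triple.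

The mechanism of decay is Meshkov's: one passes from an angular mode $k$ to a faster decaying mode $k+q$ through isolated zeros of a complex function. We run it in the variables $(r,\theta,t)$. Section~\ref{sec:reduction} reduces the theorem to a planar statement, Proposition~\ref{prop:plane}. Section~\ref{sec:modes} explains the exponent $\frac23$ and shows how a time oscillation of alternating sign lets two modes solve the same real equation near the zeros. Section~\ref{sec:real} shows how to pass from a complex function to a real solution with a real potential away from the zeros. Section~\ref{sec:step} carries out one passage from mode to mode, and Section~\ref{sec:chain} joins the passages.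

\section{Reduction to a planar solution}\label{sec:reduction}

\begin{proposition}\label{prop:plane}
There are constants $m_0$ and $C$ such that for each integer $m\ge m_0$ there are real $C^\infty$ functions $u$, $a$ on $\{y\in\mathbb R^2:|y|<e\}\times\mathbb R$ with $u_{tt}-\Delta u+au=0$ and
\begin{enumerate}
\item[(i)] $|a|\le Cm^6$;
\item[(ii)] $u=\operatorname{Re}\big[(y_1+iy_2)^{k_0}e^{-i\tau t}\big]$ for $|y|<1$, where $k_0=1000m^3$ and $\tau=5m^3$;
\item[(iii)] $|u|+|\nabla_yu|\le e^{-m^4/10}$ for $e^{0.6}\le|y|<e$ and all $t\in\mathbb R$.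
\end{enumerate}
\end{proposition}

With $M\sim m^6$, the solution is of size one on the unit circle and of size $e^{-cM^{2/3}}$ on a larger circle, for all times. To deduce the theorem we place it in $\Omega\setminus\overline\omega$, cut it off where it is small, and repair the error. The repair is amplified in time by at most $e^{T\sqrt M}=e^{O(m^3)}$, which is negligible against $e^{-m^4/10}$.

\subsection{Solutions and their growth in time}

Let $(e_i)_{i\ge1}$ be an orthonormal basis of $L^2(\Omega)$ of Dirichlet eigenfunctions, $-\Delta e_i=\lambda_ie_i$, $\lambda_i>0$. Define $K(t)e_i=\cos(\sqrt{\lambda_i}\,t)e_i$ and $S(t)e_i=\lambda_i^{-1/2}\sin(\sqrt{\lambda_i}\,t)e_i$. Then $K(t)$ is bounded on $L^2$, $S(t)$ is bounded from $H^{-1}$ to $L^2$, and $S(t)$ has norm at most $|t|$ on $L^2$ because $|\sin x|\le|x|$. Write $\|\cdot\|$ for the norm of $L^2(\Omega)$. For $F\in C([0,T];L^2)$ and $(w^0,w^1)\in L^2\times H^{-1}$, the solution of $w_{tt}-\Delta w+aw=F$ with Dirichlet condition and data $(w^0,w^1)$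 is the function $w\in C([0,T];L^2)$ that satisfies Duhamel's formula
\begin{equation}\label{eq:duhamel}
w(t)=K(t)w^0+S(t)w^1+\int_0^tS(t-t')\big(F(t')-a(t')w(t')\big)\,dt' .
\end{equation}
Let $(Iy)(t)=\int_0^t(t-t')y(t')\,dt'$ for continuous real $y$. The operator $I$ preserves inequalities, and $I^j1=t^{2j}/(2j)!$. Hence the $j$-th power of $w\mapsto\int_0^tS(t-t')a(t')w(t')\,dt'$ has norm at most $(\|a\|_\infty T^2)^j/(2j)!$ on $C([0,T];L^2)$, and \eqref{eq:duhamel} has exactly one solution, given by a Neumann series. A smooth function $w$ with compact support in $x$ in $\Omega$ satisfies \eqref{eq:duhamel} with $F=w_{tt}-\Delta w+aw$: integration by parts gives $w_i''+\lambda_iw_i=(F-aw,e_i)$ for $w_i=(w,e_i)$, and \eqref{eq:duhamel} is the variation of constants formula for these equations.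

\begin{lemma}\label{lem:growth}
Let $\|a\|_\infty\le M$ and $\|F(t)\|\le N$ on $[0,T]$, and let $z$ solve \eqref{eq:duhamel} with $w^0=w^1=0$. Then $\|z(t)\|\le\frac12Nt^2e^{\sqrt M\,t}$ on $[0,T]$.
\end{lemma}

\begin{proof}
The function $y(t)=\|z(t)\|$ satisfies $y\le N\,I1+M\,Iy$. Inserting this inequality into itself $j-1$ times gives
$y\le N\sum_{i=1}^{j}M^{i-1}I^i1+M^jI^jy$, and the last term is at most $(\max y)(MT^2)^j/(2j)!\to0$. Since $(2i)!\ge2\,(2i-2)!$,
\[
y(t)\le N\sum_{i\ge1}\frac{M^{i-1}t^{2i}}{(2i)!}\le\frac{Nt^2}2\cosh(\sqrt M\,t)\le\frac{Nt^2}2e^{\sqrt M\,t}.\qedhere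
\]
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:plane}}

In this subsection constants may depend on $n,\Omega,\omega,T$.

\emph{Placing the solution in $\Omega$.} The set $\Omega\setminus\overline\omega$ is open and nonempty, so it contains a ball $\{|x|<R_0\}$ after a translation. Let $\ell=R_0/10$. If $n=2$, put $y=x/\ell$, $U(x,t)=u(y,t/\ell)$ and $V(x,t)=\ell^{-2}a(y,t/\ell)$. If $n\ge3$, we rotate the planar disc about the $x_1$-axis: write $x=(x_1,x'')$, $\varrho=|x''|$, $\alpha=\frac{n-2}2$, and put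
\[
y=\Big(\frac{x_1}\ell,\ \frac\varrho\ell-6\Big),\qquad U(x,t)=\varrho^{-\alpha}u(y,t/\ell),\qquad V(x,t)=\ell^{-2}a(y,t/\ell)-\frac{\alpha(\alpha-1)}{\varrho^2}.
\]
In both cases $U$ and $V$ are defined for $x$ in $\mathcal A=\{x:|y|<e\}$, and $|x|\le(6+e)\ell<R_0$ on $\mathcal A$. For $n\ge3$ we also have $\varrho\ge(6-e)\ell\ge3\ell$ on $\mathcal A$, so $U$ and $V$ are smooth. On functions of $(x_1,\varrho)$ the Laplacian is $\partial_{x_1}^2+\partial_\varrho^2+\frac{2\alpha}\varrho\partial_\varrho$, and the factor $\varrho^{-\alpha}$ removes the first-order term: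
\begin{align*}
\Big(\partial_\varrho^2+\frac{2\alpha}\varrho\partial_\varrho\Big)(\varrho^{-\alpha}v)
&=\varrho^{-\alpha}\Big(v_{\varrho\varrho}-\frac{2\alpha}\varrho v_\varrho+\frac{\alpha(\alpha+1)}{\varrho^2}v+\frac{2\alpha}\varrho v_\varrho-\frac{2\alpha^2}{\varrho^2}v\Big)\\
&=\varrho^{-\alpha}\Big(v_{\varrho\varrho}-\frac{\alpha(\alpha-1)}{\varrho^2}v\Big).
\end{align*}
With $v=u(y,t/\ell)$, which satisfies $v_{tt}-v_{x_1x_1}-v_{\varrho\varrho}=-\ell^{-2}av$, this gives $U_{tt}-\Delta U+VU=0$ in $\mathcal A\times\mathbb R$. By (i), $|V|\le C_1m^6$ with $C_1$ independent of $m$.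

\emph{The potential.} Given a large $M$, let $m=\lfloor(M/C_1)^{1/6}\rfloor$, so that
\begin{equation}\label{eq:Mm}
C_1m^6\le M<C_1(m+1)^6\le2^6C_1m^6 .
\end{equation}
Fix smooth functions $\xi_1,\xi_2,\xi_3$ of $|y|$ with values in $[0,1]$ such that $\xi_1=1$ for $|y|\le e^{0.7}$ and $\xi_1=0$ for $|y|\ge e^{0.8}$; $\xi_2=1$ for $|y|\le e^{0.8}$ and $\xi_2=0$ for $|y|\ge e^{0.9}$; $\xi_3$ is supported in $e^{0.9}<|y|<e^{0.99}$ and $\max\xi_3=1$. Let $a_M=\xi_2V+M\xi_3$ on $\mathcal A\times\mathbb R$ and $a_M=0$ elsewhere. This function is real, smooth on $\overline Q$ and compactly supported in $x$ in $\Omega\setminus\overline\omega$. Its two terms are never both nonzero, and $|\xi_2V|\le M$ by \eqref{eq:Mm}, so $\|a_M\|_\infty=M$. The term $M\xi_3$ serves only to make the norm exactly $M$.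

\emph{The solution.} On the support of $\xi_1$ we have $a_M=V$. Hence
\[
(\partial_t^2-\Delta+a_M)(\xi_1U)=F,\qquad F=-2\nabla\xi_1\cdot\nabla U-U\Delta\xi_1 ,
\]
and $F$ is supported where $e^{0.7}\le|y|\le e^{0.8}$. By (iii), $\|F(t)\|\le Ce^{-m^4/10}$. Let $z$ solve \eqref{eq:duhamel} with potential $a_M$, zero data and right-hand side $-F$. Adding the formulas \eqref{eq:duhamel} for $\xi_1U$ and for $z$ shows that $\varphi=\xi_1U+z$ is the solution of \eqref{eq:wave} with potential $a_M$ and data $(\xi_1U,\xi_1U_t)|_{t=0}$.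

\emph{The observation is small.} Since $\xi_1U=0$ on $\omega$ and $\sqrt M\le8\sqrt{C_1}\,m^3$, Lemma~\ref{lem:growth} gives for large $m$
\[
\int_0^T\!\!\int_\omega|\varphi|^2\,dx\,dt\le T\max_{[0,T]}\|z(t)\|^2\le C\exp\big(16\sqrt{C_1}\,Tm^3-m^4/5\big)\le e^{-m^4/6}.
\]

\emph{The data are not small.} On $\{|y|<1\}$ we have $\varphi^0=U(\cdot,0)$. If $n=2$, then $U^2dx=\ell^2u^2dy$. If $n\ge3$, polar coordinates in $x''\in\mathbb R^{n-1}$ turn $U^2dx$ into $|S^{n-2}|\,\varrho^{-2\alpha}u^2\varrho^{n-2}\,dx_1d\varrho=|S^{n-2}|\,\ell^2u^2dy$. By (ii), with polar coordinates $(r,\theta)$ in the $y$-plane and $c_2=\ell^2$ or $|S^{n-2}|\ell^2$,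
\[
\|\varphi^0\|^2\ge c_2\int_0^1\!\!\int_0^{2\pi}r^{2k_0}\cos^2(k_0\theta)\,r\,d\theta\,dr=\frac{c_2\pi}{2k_0+2}\ge c_3m^{-3}.
\]

Inserting $\varphi$ in \eqref{eq:obs} we obtain $C(T,\Omega,\omega,a_M)\ge c_3m^{-3}e^{m^4/6}\ge e^{m^4/7}$ for large $m$, and $m^4\ge(2^6C_1)^{-2/3}M^{2/3}$ by \eqref{eq:Mm}. This proves the theorem with $c=\frac17(2^6C_1)^{-2/3}$. \qed

\begin{remark}
The hypothesis $\Omega\setminus\overline\omega\neq\emptyset$ provides the ball that holds the example, and $n\ge2$ provides the plane, that is, the angular variable; there is no conflict with the one-dimensional bound. The time $T$ enters only through the factor $e^{O(Tm^3)}$ and powers of $T$, so no geometric condition on $T$ or $\omega$ can restore \eqref{eq:half}.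
\end{remark}

\section{Angular modes and the exponent $2/3$}\label{sec:modes}

The rest of the paper proves Proposition~\ref{prop:plane}. Write $y_1+iy_2=re^{i\theta}$, $s=\log r$, and
\[
P=r^2(\Delta-\partial_t^2)=\partial_s^2+\partial_\theta^2-r^2\partial_t^2,\qquad
\langle\nabla f,\nabla g\rangle=f_sg_s+f_\theta g_\theta-r^2f_tg_t .
\]
The bracket is bilinear, also on complex functions, and indefinite. The equation $u_{tt}-\Delta u+au=0$ reads $Pu=r^2a\,u$. Since $P$ has no terms of order below two,
\begin{equation}\label{eq:rules}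
P(fg)=fPg+gPf+2\langle\nabla f,\nabla g\rangle,\qquad P\big(H(f)\big)=H'(f)Pf+H''(f)\langle\nabla f,\nabla f\rangle .
\end{equation}
In particular $Pe^\Phi=Be^\Phi$ with $B=P\Phi+\langle\nabla\Phi,\nabla\Phi\rangle$. A \emph{mode} is a function $W=\rho(s)e^{i(k\theta+\nu t)}$ with $\rho>0$, $k\in\mathbb Z$, $\nu\in\mathbb R$. For a mode,
\begin{equation}\label{eq:mode}
PW=BW,\qquad B=p'+p^2-k^2+r^2\nu^2,\qquad p=\rho'/\rho,
\end{equation}
where the prime is $d/ds$. Here $B$ is real, so $\operatorname{Re}W=\rho\cos(k\theta+\nu t)$ solves the same equation. On the region $1\le r\le e$ we think of $|B|$ as a cost, to be kept below a budget $M$. The discussion in the rest of this section guides the choice of parameters and is not used in the proof.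

\subsection{The cost of decay}

Take $\nu=0$ first. The modes $r^{k}e^{ik\theta}$ and $r^{-k}e^{ik\theta}$ cost nothing; the first is smooth at the origin and the second decays at rate $k$. To turn the first into the second, $p$ must go from $k$ to $-k$, and at the first zero of $p$ we have $p'\le0$, so $B\le-k^2$. A single mode can be turned only if $k\le\sqrt M$, and the decay $r^{-k}$ then gives the exponent $\frac12$ again.

After turning a mode with $k_0\sim\sqrt M$ we therefore raise the angular frequency in steps. Suppose that the mode $k$ is replaced by the mode $k+q$ across a zone of width $w$ in $s$. The new mode must be negligible at the inner edge of the zone and dominant at the outer edge. So its modulus must grow relative to that of the old mode, like $e^{ds}$ with $dw\gtrsim1$. By \eqref{eq:mode} the new mode costs $|(k-d)^2-(k+q)^2|\approx2k(d+q)$. A unit range of $s$ holds $1/w\lesssim d$ zones, so the frequency reached is $k\lesssim qd\le(q+d)^2$, and the cost is $M\gtrsim k(q+d)\gtrsim k^{3/2}$.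 The best choice is $q\sim d\sim k^{1/2}$. With $q\sim d\sim m^2$ we get $k\sim m^4$, $M\sim m^6$ and a total decay $e^{-cm^4}=e^{-cM^{2/3}}$.

\subsection{Passing through zeros}

For fixed $s$ and $t$, the winding number about $0$ of the closed curve $\theta\mapsto W(s,\theta,t)$ is an integer that depends continuously on $s$ as long as $W\neq0$. It equals $k$ for the old mode and $k+q$ for the new one, so $W$ must vanish inside the zone. If $W=W_1+W_2$ with $PW_i=B_iW_i$, then $PW=B_1W+(B_2-B_1)W_2$, and $PW/W$ is unbounded near a zero of $W$ at which $B_2\neq B_1$ and $W_2\ne0$. So we need the two modes to solve the same equation near the zeros. The time frequency makes this possible.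

\begin{example}\label{ex:two}
Freeze $r=1$ in $P$, and let $P_0=\partial_s^2+\partial_\theta^2-\partial_t^2$. Take
\[
W_1=e^{-4s+i(4\theta-3t)},\qquad W_2=e^{-3s+i(5\theta+5t)} .
\]
Then $P_0W_1=(16-16+9)W_1$ and $P_0W_2=(9-25+25)W_2$, so $W=W_1+W_2=W_1\big(1+e^{s+i(\theta+8t)}\big)$ solves $P_0W=9W$. For $s<0$ the first term dominates and the winding number is $4$; for $s>0$ it is $5$. At each time $W$ has one zero, at $s=0$, $\theta=\pi-8t$.
\end{example}

In general $e^{-ks+i(k\theta-\tau t)}$ and $e^{-(k-d)s+i(k'\theta+\tau't)}$ solve the same frozen equation if and only if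
\begin{equation}\label{eq:frozen}
\tau'^2-\tau^2=k'^2-(k-d)^2 .
\end{equation}
For $k'=k+q$ the right side is about $2k(q+d)\sim m^6$. Thus \eqref{eq:frozen} has no stationary solution with $k'>k>d>0$, and the time frequency must increase in absolute value, as it does from $3$ to $5$ in the example. If this increase were permanent, $\tau^2$ would reach $m^2\cdot m^6$ after $m^2$ steps, and the term $r^2\tau^2$ in \eqref{eq:mode} would exceed the budget.

The way out is that \eqref{eq:frozen} is needed only near the zeros. Let the new mode have time frequency $+\tau$, opposite to the old one, so that the phase of $W_2/W_1$ is $\Theta=q\theta+2\tau t$. Replace this phase by $G(\Theta)$, where $G(\Theta)-\Theta$ is $2\pi$-periodic and $G'=1+g$ is constant near $\Theta=\pi$, where the zeros are. The local time frequency of $W_2$ is $-\tau+2\tau G'$. Its mean is $\tau$, but near the zeros it is $(1+2g)\tau$, and the left side of \eqref{eq:frozen} becomes $4g(1+g)\tau^2$. With $g<\frac14$ this is of the required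 size $m^6$ when $\tau\sim m^3$, and then $r^2\tau^2\sim m^6$ is within the budget. Once $W_1$ has been switched off, the periodic part of $G$ is switched off too, and the next step starts from the frequency $+\tau$ and returns to $-\tau$.

\section{From a complex function to a real solution}\label{sec:real}

The distorted phase and the cutoffs make $B=PW/W$ complex away from the zeros of $W$. Taking the real part of $W=Re^{i\psi}$ does not help at once: $P\operatorname{Re}W=R(\operatorname{Re}B\cos\psi-\operatorname{Im}B\sin\psi)$, and the second term does not vanish on the nodal set $\cos\psi=0$. We add to $\operatorname{Re}W$ a small term that vanishes to second order on the nodal set, so that this set is unchanged, and whose second derivative across it cancels $\operatorname{Im}B\sin\psi$. Let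
\begin{equation}\label{eq:H}
H(\psi)=\cos^2\psi\sin\psi,\qquad H'=\cos\psi\,(3\cos^2\psi-2),\qquad H''=2\sin\psi-9\sin\psi\cos^2\psi .
\end{equation}
The functions $H$, $H'$ and $H''-2\sin\psi$ are all divisible by $\cos\psi$.

\begin{example}\label{ex:real}
Let $0<\epsilon\le k$ and $W=e^{ks}e^{i\psi}$ with $\psi=\epsilon s+k\theta$. Then $B=(k+i\epsilon)^2-k^2=-\epsilon^2+2ik\epsilon$, and $P\operatorname{Re}W/\operatorname{Re}W=-\epsilon^2-2k\epsilon\tan\psi$ is unbounded. Put $u=e^{ks}\big(\cos\psi+\eta H(\psi)\big)$ with a constant $\eta$. By \eqref{eq:rules},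
\[
e^{-ks}Pu=-\epsilon^2\cos\psi-2k\epsilon\sin\psi+\eta\big(k^2H+2k\epsilon H'+(k^2+\epsilon^2)H''\big).
\]
For $\eta=k\epsilon/(k^2+\epsilon^2)\le\frac12$ the term $2\eta(k^2+\epsilon^2)\sin\psi$ cancels $-2k\epsilon\sin\psi$. What remains is $\cos\psi$ times a function bounded by $Ck\epsilon$, and $u=e^{ks}\cos\psi\,(1+\eta\sin\psi\cos\psi)$. So $Pu=bu$ with $b$ real, smooth and $|b|\le Ck\epsilon$, which is the size of $|B|$.
\end{example}

In the example $\eta=\operatorname{Im}B/(2\langle\nabla\psi,\nabla\psi\rangle)$. The same formula works in general. For a nonvanishing smooth $W$ write $W=e^{L+i\psi}$ with $L=\log|W|$ and $\psi$ real and locally defined; the functions $\cos\psi$, $\sin\psi$ and the derivatives of $\psi$ are globally defined.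

\begin{lemma}\label{lem:real}
Let $W=e^{L+i\psi}$ be smooth and nonvanishing on an open set of $(s,\theta,t)$-space, let $B=PW/W$ and $\Lambda=\langle\nabla\psi,\nabla\psi\rangle$. Assume that $\Lambda\neq0$ and that $\eta=\operatorname{Im}B/(2\Lambda)$ satisfies $|\eta|\le1$. Then
\[
u=|W|\big(\cos\psi+\eta H(\psi)\big)=|W|\cos\psi\,(1+\eta\sin\psi\cos\psi)
\]
satisfies $Pu=bu$ with the real smooth function
\begin{multline}\label{eq:b}
b=\operatorname{Re}B+\frac1{1+\eta\sin\psi\cos\psi}\Big\{(3\cos^2\psi-2)\big(\eta\operatorname{Im}B+2\langle\nabla\eta,\nabla\psi\rangle\big)\\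
+\sin\psi\cos\psi\,\big(2\langle\nabla L,\nabla\eta\rangle+P\eta-4\operatorname{Im}B\big)\Big\},
\end{multline}
and
\begin{equation}\label{eq:bbound}
|b|\le|\operatorname{Re}B|+8\big(|\operatorname{Im}B|+|\langle\nabla\eta,\nabla\psi\rangle|+|\langle\nabla\eta,\nabla L\rangle|+|P\eta|\big).
\end{equation}
On any open subset where $B$ is real, $u=\operatorname{Re}W$ and $b=B$.
\end{lemma}

\begin{proof}
Let $R=|W|=e^L$. The real and imaginary parts of $B=P\Phi+\langle\nabla\Phi,\nabla\Phi\rangle$, $\Phi=L+i\psi$, are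
\begin{equation}\label{eq:reim}
PL+\langle\nabla L,\nabla L\rangle=\operatorname{Re}B+\Lambda,\qquad P\psi+2\langle\nabla L,\nabla\psi\rangle=\operatorname{Im}B .
\end{equation}
By \eqref{eq:rules},
\[
P\big(R\eta H(\psi)\big)=R\eta\Lambda H''+H'\big[R\eta P\psi+2\langle\nabla(R\eta),\nabla\psi\rangle\big]+H\,P(R\eta).
\]
We evaluate the three terms with $\eta\Lambda=\frac12\operatorname{Im}B$, $\nabla R=R\nabla L$, $PR=R(\operatorname{Re}B+\Lambda)$ and \eqref{eq:reim}:
\begin{align*}
R\eta\Lambda H''&=R\operatorname{Im}B\sin\psi-\tfrac92R\operatorname{Im}B\sin\psi\cos^2\psi,\\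
R\eta P\psi+2\langle\nabla(R\eta),\nabla\psi\rangle&=R\big(\eta\operatorname{Im}B+2\langle\nabla\eta,\nabla\psi\rangle\big),\\
P(R\eta)&=R\big(\eta\operatorname{Re}B+\tfrac12\operatorname{Im}B+2\langle\nabla L,\nabla\eta\rangle+P\eta\big).
\end{align*}
Add $P(R\cos\psi)=\operatorname{Re}(BW)=R\operatorname{Re}B\cos\psi-R\operatorname{Im}B\sin\psi$. The terms $\pm R\operatorname{Im}B\sin\psi$ cancel, and by \eqref{eq:H}
\begin{multline*}
Pu=R\cos\psi\,\Big\{\operatorname{Re}B\,(1+\eta\sin\psi\cos\psi)+(3\cos^2\psi-2)\big(\eta\operatorname{Im}B+2\langle\nabla\eta,\nabla\psi\rangle\big)\\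
+\sin\psi\cos\psi\,\big((\tfrac12-\tfrac92)\operatorname{Im}B+2\langle\nabla L,\nabla\eta\rangle+P\eta\big)\Big\}.
\end{multline*}
Since $|\eta\sin\psi\cos\psi|\le\frac12$, we may write $R\cos\psi=u/(1+\eta\sin\psi\cos\psi)$, which gives \eqref{eq:b}. The bound \eqref{eq:bbound} follows from $1+\eta\sin\psi\cos\psi\ge\frac12$, $|3\cos^2\psi-2|\le2$ and $|\sin\psi\cos\psi|\le\frac12$. Where $B$ is real on an open set, $\eta$ and its derivatives vanish.
\end{proof}

The lemma is useful when the phase oscillates fast in a spacelike direction. We shall have $\operatorname{Im}B\sim km^2$, and $\eta$ will be small because $\Lambda=\psi_s^2+\psi_\theta^2-r^2\psi_t^2\ge k^2/2$. This needs $k$ large compared with $\tau$ from the first step on, and it is the reason for the choice $k_0=200\,\tau$; the turn of the first mode then costs $k_0^2\sim m^6$, again within the budget. It is also the reason why we reverse the time frequency and not the angular one. The choice $k'=-(k-d)$ solves \eqref{eq:frozen} with $\tau=\tau'=0$,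 but then $\psi_\theta$ changes sign along a radial segment that avoids the zeros, and $\Lambda=\psi_s^2$ at the point where $\psi_\theta=0$.

\section{One step}\label{sec:step}

From now on $C$ and $O(\cdot)$ refer to constants independent of $m$ and of the index $j$, and $m$ is large. Let $k_0=1000m^3$, $\tau=5m^3$ and
\[
q=m^2,\qquad d=12m^2,\qquad J=\lfloor m^2/2\rfloor,\qquad k_j=k_0+jm^2,\qquad s_j=(j+1)m^{-2}\qquad(0\le j\le J).
\]
Then $s_J\le\frac12+m^{-2}\le0.6$, and $1000m^3\le k_j\le m^4$ for $m\ge2000$. Hence, for $k=k_j$,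
\begin{equation}\label{eq:sizes}
m^4\le km^2,\qquad k^2m^{-2}\le km^2\le m^6\le k^2 .
\end{equation}
For $0\le j<J$, \emph{zone} $j$ is the set $s_j\le s\le s_{j+1}$. Let $s_j^*=(j+\frac32)m^{-2}$ be its center and $\sigma_j=d(s-s_j^*)$. Zone $j$ is $\{|\sigma_j|\le6\}$, $\sigma_{j+1}=\sigma_j-12$, and $1\le r\le e^{0.6}<2$ on all zones. We fix a smooth $\chi:\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$.

In zone $j$ we drop the index from $k_j,s_j^*,\sigma_j$ and put $\Theta=q\theta+2\tau t$. For a function $f(\sigma,\Theta)$,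
\begin{equation}\label{eq:chain}
f_s=d\,f_\sigma,\qquad f_\theta=q\,f_\Theta,\qquad f_t=2\tau f_\Theta .
\end{equation}
The bound \eqref{eq:bbound} involves two derivatives of $\eta$, hence of $B$, so we keep track of all derivatives in the rescaled variables. We write $f=O^\infty(A)$ on a set if there each partial derivative of $f$ in $(\sigma,\Theta)$, of any order $N\ge0$, is bounded by $C_NA$ with $C_N$ independent of $m$ and $j$. By Leibniz's rule $O^\infty(A)\,O^\infty(A')=O^\infty(AA')$. If $f=O^\infty(A)$ and $|f|\ge c_1A$ with $c_1>0$ independent of $m,j$, then $1/f=O^\infty(1/A)$, because each derivative of $1/f$ is a sum of terms of the form (product of $i$ derivatives of $f$)$/f^{i+1}$.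

\subsection{The decay rate and the distorted phase}

In zone $j$ the old mode has decay rate $\mu(s)$, and near the zeros the new one has decay rate $\mu-d$, angular frequency $k+q(1+g)$ and time frequency $(1+2g)\tau$. Since $r$ is not constant, \eqref{eq:frozen} must be replaced by an identity in $s$,
\begin{equation}\label{eq:match}
\big[(\mu-d)^2-\mu^2\big]-\big[(k+q(1+g))^2-k^2\big]+e^{2s}\tau^2\big[(1+2g)^2-1\big]=0 .
\end{equation}
This is linear in $\mu$ and determines $\mu(s)$ for each $g$:
\begin{equation}\label{eq:mu}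
2d\,\mu(s)=4g(1+g)\tau^2e^{2s}-2kq(1+g)+d^2-q^2(1+g)^2 .
\end{equation}
The cost $\mu^2-k^2$ in \eqref{eq:mode} is acceptable only if $\mu$ is very close to $k$, and the parameter $g$ is chosen to achieve this.

\begin{lemma}\label{lem:param}
For $0\le j<J$ there is $g=g_j\in(0,\frac14)$ such that the function $\mu=\mu_j$ defined by \eqref{eq:mu} with $k=k_j$ satisfies $\mu(s_j^*)=k$. Moreover $g\tau^2\le7km^2$, and for $|\sigma|\le18$
\begin{equation}\label{eq:basic}
r^2=O^\infty(1),\qquad\mu-k=O^\infty(km^{-2}),\qquad\mu'(s)=O^\infty(k).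
\end{equation}
\end{lemma}

\begin{proof}
The condition $\mu(s^*)=k$ reads $D(g)=0$, where
\[
D(g)=4g(1+g)\tau^2e^{2s^*}-2k\big(d+q(1+g)\big)+d^2-q^2(1+g)^2 .
\]
We have $D(0)=-26km^2+143m^4<0$ because $k\ge1000m^3$, and $D(\frac14)\ge31.25m^6-26.5km^2+142m^4>0$ because $s^*\ge0$ and $k\le m^4$. So $D$ has a zero $g\in(0,\frac14)$. At this zero, $d^2>q^2(1+g)^2$ gives $4g\tau^2\le2k(d+\frac54q)=26.5km^2$, so $g\tau^2\le7km^2$. Next, $r^2=e^{2s^*}e^{2\sigma/d}$ with $0\le s^*\le0.6$, and
\[
\mu-k=\frac{2g(1+g)\tau^2}{d}\,e^{2s^*}\big(e^{2\sigma/d}-1\big),\qquad \mu'(s)=\frac{4g(1+g)\tau^2}{d}\,r^2 .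
\]
Since $g\tau^2/d=O(k)$ and $e^{2\sigma/d}-1=O^\infty(1/d)$ for $|\sigma|\le18$, \eqref{eq:basic} follows.
\end{proof}

We put $\mu_J\equiv k_J$. The value $\tau=5m^3$ was used in $D(\frac14)>0$; the bound $g\tau^2\le7km^2$, which is better than $\frac14\tau^2$ when $k$ is near $k_0$, keeps $\eta$ small in the first zones.

Fix a smooth, even, $2\pi$-periodic function $\beta$ with values in $[0,1]$, equal to $1$ on $[-\frac32,\frac32]$ and to $0$ on $[2,2\pi-2]$. Let $\kappa=2\pi/\int_0^{2\pi}\beta\le2\pi/3<3$ and $\vartheta(\Theta)=\int_\pi^\Theta(1-\kappa\beta)$. Then $\vartheta$ is $2\pi$-periodic since $\vartheta'$ has mean zero, $|\vartheta'|\le2$, and $\vartheta(\Theta)=\Theta-\pi$ for $|\Theta-\pi|\le1$ since $2<\pi-1$. As $\beta$ is even about $\pi$, the function $\vartheta$ is odd about $\pi$, so $\vartheta(0)=-\vartheta(2\pi)=-\vartheta(0)=0$. Let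
\[
G(\Theta)=\Theta+g\,\vartheta(\Theta),\qquad \delta(\Theta)=\operatorname{dist}(\Theta,\pi+2\pi\mathbb Z).
\]
Then $\frac12\le G'\le\frac32$, $G(\Theta+2\pi)=G(\Theta)+2\pi$, and $G$ fixes $0,\pi,2\pi$. So $G$ maps $[0,2\pi]$ onto itself and $|G(\Theta)-\pi|\ge\frac12|\Theta-\pi|$ there. In summary,
\begin{equation}\label{eq:G}
\begin{gathered}
\delta(G(\Theta))\ge\tfrac12\delta(\Theta),\qquad G'=1+g\ \text{ and }\ G''=0\ \text{ where }\delta(\Theta)\le1,\\
G',\,e^{iG}=O^\infty(1),\qquad \tau^2(G'-1),\ \tau^2G''=O^\infty(km^2),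
\end{gathered}
\end{equation}
the last because $G'-1=g\vartheta'$, $G''=g\vartheta''$ and $g\tau^2\le7km^2$.

\subsection{Statement of the step}

\begin{proposition}\label{prop:step}
Let $0\le j<J$. On zone $j$ there are real smooth functions $u_j,b_j$ of $(s,\theta,t)$, $2\pi$-periodic in $\theta$, with $Pu_j=b_ju_j$ and $|b_j|\le Cm^6$, and there are positive functions $\rho_1,\rho$ of $s$ such that
\begin{align*}
u_j&=\rho_1\cos(k_j\theta-\tau t), & \rho_1'/\rho_1&=-\mu_j &&\text{for }-6\le\sigma_j\le-3,\\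
u_j&=\rho\cos(k_{j+1}\theta+\tau t), & \rho'/\rho&=-\mu_{j+1} &&\text{for }\tfrac{11}2\le\sigma_j\le6,
\end{align*}
$\rho_1(s_j)=1$ and $\log\rho(s_{j+1})\le-j+C$. On these two ranges $b_j$ is given by \eqref{eq:mode}.
\end{proposition}

We first construct a complex function $W$ on the zone, in two overlapping stages, and then apply Lemma~\ref{lem:real}. Let
\[
\mathcal U=\{|\sigma|<2,\ \delta(\Theta)<1\},\qquad\mathcal U'=\{|\sigma|<1,\ \delta(\Theta)<\tfrac12\},\qquad\overline{\mathcal U'}\subset\mathcal U ;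
\]
see Figure~\ref{fig:zone}. We shall prove that, off $\mathcal U'$, $W=e^{L+i\psi}$ does not vanish, that $B=PW/W$ and the first derivatives of $L$ and $\psi$ are functions of $(\sigma,\Theta)$, and that
\begin{gather}
\operatorname{Re}B=O^\infty(m^6),\qquad\operatorname{Im}B=O^\infty(km^2),\label{eq:E1}\\
L_s=O^\infty(k),\quad \psi_\theta=k+O^\infty(m^2),\quad L_\theta,\psi_s=O^\infty(m^2),\quad L_t,\psi_t=O^\infty(m^3),\label{eq:E2}\\
|\psi_\theta-k|\le8m^2,\qquad|\psi_t|\le17\tau.\label{eq:E3}
\end{gather}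

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=0.42]
\fill[gray!25] (-2,2.14) rectangle (2,4.14);
\draw (-6,0) rectangle (6,6.28);
\draw[dashed] (-1,2.64) rectangle (1,3.64);
\node[circle,fill,inner sep=1.3pt] at (0,3.14) {};
\draw[dotted] (-3,0)--(-3,6.28) (-2,0)--(-2,6.28) (2,0)--(2,6.28) (3,0)--(3,6.28) (3.5,0)--(3.5,6.28) (4.5,0)--(4.5,6.28) (5.5,0)--(5.5,6.28);
\node[below] at (-6,0) {\small$-6$}; \node[below] at (-3,0) {\small$-3$}; \node[below] at (-2,0) {\small$-2$};
\node[below] at (0,0) {\small$0$}; \node[below] at (2,0) {\small$2$}; \node[below] at (3,0) {\small$3$};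
\node[below] at (3.5,0) {\small$\frac72$}; \node[below] at (4.5,0) {\small$\frac92$}; \node[below] at (5.5,0) {\small$\frac{11}2$}; \node[below] at (6,0) {\small$6$};
\node[left] at (-6,0) {\small$0$}; \node[left] at (-6,3.14) {\small$\pi$}; \node[left] at (-6,6.28) {\small$2\pi$};
\node at (-4.5,5.3) {$W_1$}; \node at (0,5.3) {$W_1+W_2$}; \node at (-2.5,5.3) {\small$\chi_1$}; \node at (2.5,5.3) {\small$\chi_2$};
\node at (4,5.3) {\small$\chi_3$}; \node at (5,5.3) {\small$\chi_4$};
\node at (1.5,3.14) {\small$\mathcal U$}; \node at (0.55,3.14) {\small$\mathcal U'$};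
\end{tikzpicture}
\caption{One zone in the variables $\sigma$ (horizontal) and $\Theta$ modulo $2\pi$ (vertical). The complex function $W$ vanishes only at the dot. On the gray rectangle $\mathcal U$ the old mode $W_1$ and the new function $W_2$ solve the same real equation; outside the dashed rectangle $\mathcal U'$ the quotient $W/W_1$ is bounded below. The cutoff $\chi_1$ switches $W_2$ on, $\chi_2$ switches $W_1$ off, $\chi_3$ removes the distortion of the phase, and $\chi_4$ adjusts the decay rate to that of the next zone.}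
\label{fig:zone}
\end{figure}

\subsection{Exchanging the modes: $-6\le\sigma\le\frac72$}\label{sub:A}

Let $\rho_1'/\rho_1=-\mu$, $\rho_1(s_j)=1$, and
\[
W_1=\rho_1e^{i(k\theta-\tau t)},\qquad\zeta=\sigma+iG(\Theta),\qquad W_2=W_1e^\zeta .
\]
Both are $2\pi$-periodic in $\theta$, since $k$ and $q$ are integers and $G(\Theta+2\pi q)=G(\Theta)+2\pi q$. By \eqref{eq:mode}, \eqref{eq:basic} and \eqref{eq:sizes}, $PW_1=B_1W_1$ with the real function
\[
B_1=(\mu-k)(\mu+k)-\mu'+r^2\tau^2=O^\infty(k^2m^{-2})+O^\infty(k)+O^\infty(m^6)=O^\infty(m^6).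
\]
The first derivatives of $\log W_2$ in $s,\theta,t$ are $-(\mu-d)$, $i(k+qG')$, $i\tau(2G'-1)$, and $P\log W_2=-\mu'+iG''(q^2-4r^2\tau^2)$. Hence $PW_2=B_2W_2$ with
\begin{align}
B_2-B_1&=\big[(\mu-d)^2-\mu^2\big]-\big[(k+qG')^2-k^2\big]+r^2\tau^2\big[(2G'-1)^2-1\big]+iG''(q^2-4r^2\tau^2)\notag\\
&=d^2-2\mu d-2kqG'-q^2G'^2+4r^2G'\,\tau^2(G'-1)+iq^2G''-4ir^2\tau^2G''.\label{eq:diff}
\end{align}
In the second line the terms $d^2$, $q^2G'^2$, $q^2G''$ are $O^\infty(m^4)$ and the others are $O^\infty(km^2)$ by \eqref{eq:basic} and \eqref{eq:G}; so $B_2-B_1=O^\infty(km^2)$. Where $\delta(\Theta)\le1$, the first line is the left side of \eqref{eq:match}, and $B_2=B_1$.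

Let $\chi_1(\sigma)=\chi(\sigma+3)$ and $\chi_2(\sigma)=\chi(3-\sigma)$; both equal $1$ for $|\sigma|\le2$. Put
\[
W=\chi_2W_1+\chi_1W_2=W_1E,\qquad E=\chi_2+\chi_1e^\zeta=O^\infty(1).
\]
On $\mathcal U$ we have $W=W_1+W_2$ and $B_1=B_2$, so
\begin{equation}\label{eq:onU}
PW=B_1W\quad\text{on }\mathcal U,\ \text{ including the zeros of }W .
\end{equation}
Elsewhere we must divide by $E$, and we claim that $|E|\ge0.24$ off $\mathcal U'$. There are four cases.
\begin{itemize}
\item If $\sigma\le-2$, then $\chi_2=1$ and $|E|\ge1-e^{-2}$.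
\item If $\sigma\ge2$, then $\chi_1=1$ and $|E|\ge e^2-1$.
\item If $1\le|\sigma|\le2$, then $E=1+e^\zeta$ and $|E|\ge|1-e^\sigma|\ge1-e^{-1}$.
\item If $|\sigma|\le1$ and $\delta(\Theta)\ge\frac12$, let $\gamma=\delta(G(\Theta))\in[\frac14,\pi]$ by \eqref{eq:G}. Then $E=1-e^\sigma e^{\pm i\gamma}$, and $|E|$ is at least the distance from $1$ to the ray of angle $\gamma$. This distance is $\sin\gamma\ge\sin\frac14>0.24$ if $\gamma\le\frac\pi2$, and $1$ otherwise.
\end{itemize}
(In $\mathcal U'$, $E=1+e^\zeta$ vanishes exactly at $\sigma=0$, $\Theta\in\pi+2\pi\mathbb Z$: at each time $W$ has $q$ zeros, on the circle $s=s^*$.) Thus $1/E=O^\infty(1)$ off $\mathcal U'$. By \eqref{eq:rules}, with primes on $\chi_1,\chi_2$ denoting $d/d\sigma$,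
\[
P(\chi_2W_1)=W_1\big[\chi_2B_1+d^2\chi_2''-2\mu d\chi_2'\big],\qquad
P(\chi_1W_2)=W_1e^\zeta\big[\chi_1B_2+d^2\chi_1''-2(\mu-d)d\chi_1'\big].
\]
Adding and dividing by $W_1E$,
\[
B=B_1+\frac{\chi_1(B_2-B_1)e^\zeta+\big[d^2\chi_2''-2\mu d\chi_2'\big]+\big[d^2\chi_1''-2(\mu-d)d\chi_1'\big]e^\zeta}{E}.
\]
Since $d^2=O(m^4)$ and $\mu d=O^\infty(km^2)$, we get $B-B_1=O^\infty(km^2)$ off $\mathcal U'$. As $B_1$ is real and $O^\infty(m^6)$, this proves \eqref{eq:E1}.

From $\log W=\log\rho_1+i(k\theta-\tau t)+\log E$ and \eqref{eq:chain},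
\[
L_s+i\psi_s=-\mu+d\,\frac{E_\sigma}E,\qquad L_\theta+i\psi_\theta=ik+q\,\frac{E_\Theta}E,\qquad L_t+i\psi_t=-i\tau+2\tau\,\frac{E_\Theta}E ,
\]
with $E_\sigma/E$ and $E_\Theta/E$ both $O^\infty(1)$ off $\mathcal U'$. Taking real and imaginary parts gives \eqref{eq:E2}. For \eqref{eq:E3}, note that $E_\Theta/E=iG'\chi_1e^\zeta/E=iG'(1-\chi_2/E)$, so $|E_\Theta/E|\le\frac32(1+1/0.24)\le7.8$. Hence $|\psi_\theta-k|\le7.8\,m^2$ and $|\psi_t|\le(1+15.6)\tau$.

\subsection{Straightening the phase and the modulus: $3\le\sigma\le6$}\label{sub:B}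

For $3\le\sigma\le\frac72$ we have $W=W_2$, with modulus $\rho_1e^\sigma$ and phase
\[
k\theta-\tau t+G(\Theta)=(k+q)\theta+\tau t+g\vartheta(\Theta).
\]
This differs from the mode that starts the next zone in two ways: by the term $g\vartheta$, and by the decay rate, which is $\mu-d$ instead of $\mu_{j+1}$. We correct them one after the other. Let $\chi_3(\sigma)=\chi(\frac92-\sigma)$, $\chi_4(\sigma)=\chi(\sigma-\frac92)$ and, for $3\le\sigma\le6$,
\[
W=\rho(s)\,e^{i[(k+q)\theta+\tau t+\phi]},\qquad\phi=g\,\chi_3(\sigma)\vartheta(\Theta),\qquad\frac{\rho'}\rho=p=-(1-\chi_4)(\mu-d)-\chi_4\,\mu_{j+1},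
\]
with $\rho=\rho_1e^3$ at $\sigma=3$. For $3\le\sigma\le\frac72$ we have $\chi_3=1$ and $\chi_4=0$, so this is $W_2$, and the two stages define one smooth function. For $\sigma\ge\frac92$ it is a mode, and for $\sigma\ge\frac{11}2$ it has $p=-\mu_{j+1}$.

By \eqref{eq:basic} and $k\le m^4$, $\mu-k=O^\infty(m^2)$. Here $\sigma_{j+1}=\sigma-12\in[-9,-6]$, so \eqref{eq:basic} for the index $j+1$ gives $\mu_{j+1}-k_{j+1}=O^\infty(m^2)$; this is trivial if $j+1=J$. Therefore
\[
p+k=-(1-\chi_4)(\mu-k-d)-\chi_4(\mu_{j+1}-k)=O^\infty(m^2),\qquad p'=d\,p_\sigma=O^\infty(m^4).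
\]
With $\Phi=\log\rho+i\psi$ and $\psi=(k+q)\theta+\tau t+\phi$, the formula $B=P\Phi+\langle\nabla\Phi,\nabla\Phi\rangle$ gives
\begin{align*}
\operatorname{Re}B&=p'+(p+k+q+\phi_\theta)(p-k-q-\phi_\theta)-\phi_s^2+r^2(\tau+\phi_t)^2,\\
\operatorname{Im}B&=2p\phi_s+\phi_{ss}+\phi_{\theta\theta}-r^2\phi_{tt}.
\end{align*}
Since $\phi=O^\infty(1)$, \eqref{eq:chain} gives $\phi_s,\phi_\theta=O^\infty(m^2)$, $\phi_t=O^\infty(m^3)$ and $\phi_{ss},\phi_{\theta\theta}=O^\infty(m^4)$. The four terms of $\operatorname{Re}B$ are $O^\infty(m^4)$, $O^\infty(m^2)\,O^\infty(k)$, $O^\infty(m^4)$, $O^\infty(m^6)$. In $\operatorname{Im}B$ we have $p\phi_s=O^\infty(km^2)$, and $r^2\phi_{tt}=4r^2\chi_3\,\tau^2G''=O^\infty(km^2)$ by \eqref{eq:G}. This proves \eqref{eq:E1}. Next, $L_s=p$, $L_\theta=L_t=0$, $\psi_s=\phi_s$, $\psi_\theta=k+q+\phi_\theta$, $\psi_t=\tau+\phi_t$, which gives \eqref{eq:E2}. Finally $|\phi_\Theta|\le g\max|\vartheta'|\le\frac12$, so $|\psi_\theta-k|\le\frac32m^2$ and $|\psi_t|\le2\tau$, and \eqref{eq:E3}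 holds.

\subsection{Proof of Proposition~\ref{prop:step}}

Off $\mathcal U'$, \eqref{eq:E3} gives $|\psi_\theta|\ge k-8m^2\ge0.9k$ and $r|\psi_t|\le2\cdot17\cdot5m^3\le0.17k$, because $r\le2$ and $k\ge1000m^3$. Dropping $\psi_s^2\ge0$,
\[
\Lambda=\psi_s^2+\psi_\theta^2-r^2\psi_t^2\ge0.81k^2-0.03k^2\ge k^2/2 ,
\]
and $\Lambda=O^\infty(k^2)$ by \eqref{eq:E2} and \eqref{eq:sizes}. So $1/\Lambda=O^\infty(k^{-2})$, and by \eqref{eq:E1}
\[
\eta=\frac{\operatorname{Im}B}{2\Lambda}=O^\infty(m^2/k)\quad\text{off }\mathcal U',\qquad m^2/k\le m^{-1}.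
\]
In particular $|\eta|\le1$ for large $m$. By \eqref{eq:chain}, $\eta_s,\eta_\theta=O(m^4/k)=O(m)$ and $\eta_t=O(m^5/k)=O(m^2)$. With \eqref{eq:E2},
\begin{align*}
\langle\nabla\eta,\nabla\psi\rangle&=O(m\cdot m^2)+O\big(\tfrac{m^4}k\cdot k\big)+O(m^2\cdot m^3)=O(m^5),\\
\langle\nabla\eta,\nabla L\rangle&=O\big(\tfrac{m^4}k\cdot k\big)+O(m\cdot m^2)+O(m^2\cdot m^3)=O(m^5),\\
P\eta&=d^2\eta_{\sigma\sigma}+(q^2-4r^2\tau^2)\eta_{\Theta\Theta}=O(m^6\cdot m^{-1})=O(m^5).
\end{align*}

Cover the zone by two relatively open sets. On the complement of $\overline{\mathcal U'}$ let $u_j,b_j$ be the functions of Lemma~\ref{lem:real}; by \eqref{eq:bbound}, \eqref{eq:E1} and the estimates above, $|b_j|\le Cm^6$. On $\mathcal U$ let $u_j=\operatorname{Re}W$ and $b_j=B_1$; then $Pu_j=b_ju_j$ by \eqref{eq:onU}, as $B_1$ is real, and $|B_1|\le Cm^6$. On the overlap $\mathcal U\setminus\overline{\mathcal U'}$ we have $B=B_1$ real, so the two definitions agree by the last sentence of Lemma~\ref{lem:real}. For $\sigma\le-3$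 and for $\sigma\ge\frac92$ the function $W$ is a mode, so $B$ is real and given by \eqref{eq:mode}, $u_j=\operatorname{Re}W$ and $b_j=B$. This gives the stated form of $u_j$ and $b_j$ at the two ends.

It remains to bound $\rho(s_{j+1})$. We have $\rho_1=1$ at $\sigma=-6$ and $\rho=\rho_1e^3$ at $\sigma=3$, so
\[
\log\rho(s_{j+1})=-\int_{-6\le\sigma\le3}\mu\,ds+3+\int_{3\le\sigma\le6}p\,ds=-\frac{k_j}{m^2}+O(1),
\]
because $-\mu$ and $p$ equal $-k_j+O(m^2)$ and the zone has width $m^{-2}$. Since $k_j/m^2=1000m+j\ge j$, the proposition is proved. \qed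

\section{The chain of steps: proof of Proposition~\ref{prop:plane}}\label{sec:chain}

We define $u$ and $b=r^2a$ on successive ranges of $s<1$.

\emph{The disc $s\le0$.} Let $u=r^{k_0}\cos(k_0\theta-\tau t)$, which is the function in (ii) and is smooth at $y=0$. By \eqref{eq:mode}, $b=r^2\tau^2$, so $a=\tau^2=25m^6$.

\emph{The turn, $0\le s\le s_0=m^{-2}$.} Let $u=\rho_0(s)\cos(k_0\theta-\tau t)$ with $\rho_0(0)=1$ and
\[
\rho_0'/\rho_0=p_0=k_0-\chi(3m^2s-1)\big(k_0+\mu_0(s)\big).
\]
Then $p_0=k_0$ for $s\le\frac13s_0$ and $p_0=-\mu_0$ for $s\ge\frac23s_0$. On this range $\sigma_0=12m^2s-18\in[-18,-6]$, so \eqref{eq:basic} gives $\mu_0=O(k_0)$ and $\mu_0'=O(k_0)$. Hence $p_0=O(m^3)$, $p_0'=O(m^2k_0)=O(m^5)$, and $b=p_0'+p_0^2-k_0^2+r^2\tau^2=O(m^6)$ by \eqref{eq:mode}. Let $A_0=\rho_0(s_0)$; then $\log A_0=O(m^3\cdot m^{-2})=O(m)$.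

\emph{The zones.} The operator $P$ is invariant under $t\mapsto-t$. On zone $j$ let
\[
u=A_j\,u_j\big(s,\theta,(-1)^jt\big),\qquad b=b_j\big(s,\theta,(-1)^jt\big),
\]
where $A_{j+1}=A_j\,\rho(s_{j+1})$ with the function $\rho$ of Proposition~\ref{prop:step} for the index $j$. Then $Pu=bu$ and $|b|\le Cm^6$. The phase is $k_j\theta-(-1)^j\tau t$ at the inner edge and $k_{j+1}\theta-(-1)^{j+1}\tau t$ at the outer edge.

\emph{The outer annulus $s_J\le s<1$.} Let $u=A_Je^{-k_J(s-s_J)}\cos\big(k_J\theta-(-1)^J\tau t\big)$, for which $b=r^2\tau^2$.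

\emph{Smoothness.} Near $s=0$ both definitions give $r^{k_0}\cos(k_0\theta-\tau t)$. On both sides of $s=s_j$, for $0\le j\le J$, the function $u$ is the real part of a mode with phase $k_j\theta-(-1)^j\tau t$ whose modulus solves $\rho'=-\mu_j\rho$ and equals $A_j$ at $s_j$; recall that $\mu_J\equiv k_J$. So $u$ is the real part of one smooth mode near $s=s_j$, and $b=\mu_j^2-\mu_j'-k_j^2+r^2\tau^2$ there. Thus $u$ and $a=b/r^2$ are real and smooth on $\{|y|<e\}\times\mathbb R$ and $u_{tt}-\Delta u+au=0$. Since $r\ge1$ outside the disc, $|a|\le Cm^6$ everywhere. This proves (i) and (ii).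

\emph{Decay.} By Proposition~\ref{prop:step} and $J\ge\frac12m^2-1$,
\[
\log A_J\le Cm+\sum_{j=0}^{J-1}(-j+C)\le-\frac{J(J-1)}2+Cm^2\le-\frac{m^4}8+Cm^2\le-\frac{m^4}9
\]
for large $m$. If $e^{0.6}\le|y|<e$, then $s\ge s_J$, so $|u|\le A_J$, and $|\nabla_yu|^2=r^{-2}(u_s^2+u_\theta^2)\le k_J^2A_J^2$. Hence $|u|+|\nabla_yu|\le(1+m^4)e^{-m^4/9}\le e^{-m^4/10}$ for large $m$, which is (iii). This completes the proof of Proposition~\ref{prop:plane}, and with it that of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}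

\bibitem{PR}
\emph{Some problems and results on the controllability of partial differential equations},
\texttt{http://verso.mat.uam.es/\allowbreak web/\allowbreak ezuazua/\allowbreak documentos\_public/\allowbreak archivos/\allowbreak publicaciones/\allowbreak ZuazuaProblemsResultsControllability.pdf}

\end{thebibliography}
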